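# Extending Borel ideals to $\Sigma^0_2$ ideals, and the ideal $\mathrm{conv}$

## 1. Columns of a grid: $\mathrm{Fin}\times\mathrm{Fin}$ and $\mathcal{ED}$

Take the grid $\omega\times\omega$ with columns $\Gamma_n=\{n\}\times\omega$, and two families of "small" subsets of it:

- $\mathrm{Fin}\times\mathrm{Fin}$: the sets $A$ such that $A\cap\Gamma_n$ is finite for all but finitely many $n$;
- $\mathcal{ED}$: the sets $A$ for which there is $m$ with $|A\cap\Gamma_n|\le m$ for all but finitely many $n$.

Both families contain the finite sets, are closed under subsets and finite unions, and omit the whole grid. Both contain every column, and $\mathcal{ED}\subseteq\mathrm{Fin}\times\mathrm{Fin}$.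

We view $\mathcal P(\omega\times\omega)$ as the compact space $2^{\omega\times\omega}$ and ask whether such a family can be enlarged to a family $\mathcal J$ that is still closed under subsets and finite unions, still omits the grid, and is a countable union of compact sets.

For $\mathcal{ED}$ there is nothing to do. The set $E_{m}=\{A:|A\cap\Gamma_i|\le m\text{ for all }i\ge m\}$ is closed, because a violation is visible on $m+1$ points, and $\mathcal{ED}=\bigcup_mE_m$.

For $\mathrm{Fin}\times\mathrm{Fin}$ it is impossible. Suppose $\mathrm{Fin}\times\mathrm{Fin}\subseteq\mathcal J=\bigcup_kC_k$ with $C_k$ compact; taking finite unions, we may let the $C_k$ increase. We may also assume that each $C_k$ is *hereditary*, that is, closed under subsets: the family $\{B:\exists A\in C_k\ B\subseteq A\}$ is the projection of the compact set $\{(B,A):B\subseteq A\in C_k\}$, so it is compact, and it is contained in $\mathcal J$. Let $Z_k=\bigcup_{n\ge k}\Gamma_n$. The complement of $Z_k$ consists of $k$ columns, so it is in $\mathcal J$, and hence $Z_k\notin\mathcal J$. In particular $Z_k\notin C_k$. The set $Z_k$ is the limit of its finite subsets $Z_k\cap(m\times m)$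 and $C_k$ is closed, so some finite $s_k\subseteq Z_k$ is not in $C_k$. Put $B=\bigcup_ks_k$. By heredity $B\notin C_k$ for every $k$, so $B\notin\mathcal J$. But $\Gamma_n$ meets only $s_0,\dots,s_n$, so all columns of $B$ are finite and $B\in\mathrm{Fin}\times\mathrm{Fin}\subseteq\mathcal J$, a contradiction.

What distinguishes the two families? Say that $B$ *takes sides* on the columns if, for each $n$, either all but finitely many points of $B$ lie in $\Gamma_n$ or only finitely many do. If $B$ takes sides, then either $B$ is almost contained in one column or all its columns are finite; in both cases $B\in\mathrm{Fin}\times\mathrm{Fin}$. For $\mathcal{ED}$ this is false: the triangle $\{(n,j):j\le n\}$ takes sides and is not in $\mathcal{ED}$.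

Taking sides can be coded by convergence in $[0,1]$. Let
$$f(n,m)=2^{-n-1}\bigl(1+2^{-m-1}\bigr).$$
This is an injection into $\mathbb Q\cap[0,1]$ that sends $\Gamma_n$ into $(2^{-n-1},\tfrac32 2^{-n-1}]$, and these intervals are pairwise disjoint. Let $S$ be the range of a sequence converging to $r$. Every neighborhood of $r$ contains all but finitely many points of $S$, so, $f$ being injective, $f$ sends all but finitely many points of $f^{-1}[S]$ into it. If $r=0$, the neighborhood $[0,2^{-n-1})$ misses $f[\Gamma_n]$, so $f^{-1}[S]\cap\Gamma_n$ is finite, for every $n$. If $r>0$, the neighborhood $(r/2,1]$ meets $f[\Gamma_n]$ for only finitely many $n$, so $f^{-1}[S]$ is contained in finitely many columns together with a finite set. In both cases $f^{-1}[S]\in\mathrm{Fin}\times\mathrm{Fin}$.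

So $\mathrm{Fin}\times\mathrm{Fin}$ cannot be enlarged, and it admits a map into $\mathbb Q\cap[0,1]$ under which preimages of convergent sequences are small. Is a map of this kind, possibly defined only on a set that is not small, the only obstruction to enlarging?

## 2. Ideals, the Katětov order, and a problem of Meza-Alcántara

**Definition (ideal).** An *ideal* on a countable infinite set $X$ is a family $\mathcal I\subseteq\mathcal P(X)$ closed under finite unions and subsets, containing all finite subsets of $X$, with $X\notin\mathcal I$. Write $\mathcal I^+=\mathcal P(X)\setminus\mathcal I$ for the *positive* sets. For $A\in\mathcal I^+$ let $\mathcal I\upharpoonright A=\{B\cap A:B\in\mathcal I\}=\{B\subseteq A:B\in\mathcal I\}$, an ideal on $A$.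

For example, let $\emptyset\times\mathrm{Fin}$ be the ideal of those $A\subseteq\omega\times\omega$ all of whose columns $A\cap\Gamma_n$ are finite. Then $\Gamma_0$ is positive, and $(\emptyset\times\mathrm{Fin})\upharpoonright\Gamma_0$ is the ideal of finite subsets of $\Gamma_0$. Positive sets are infinite, and a positive set remains positive when finitely many points are removed.

We identify $\mathcal P(X)$ with the compact space $2^X$; a basic open set prescribes membership of finitely many points. A $\Sigma^0_2$ set is a countable union of closed, hence compact, sets. A set is *analytic* ($\Sigma^1_1$) if it is the projection of a closed subset of $\mathcal P(X)\times\omega^\omega$; complements are *coanalytic* ($\Pi^1_1$). Borel sets are analytic, and Borel preimages, and projections along Polish spaces, of analytic sets are analytic.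

**Definition (extendability).** An ideal $\mathcal I$ on $X$ is *extendable to a $\Sigma^0_2$ ideal* if there is a $\Sigma^0_2$ ideal $\mathcal J$ on $X$ with $\mathcal I\subseteq\mathcal J$.

For example, $\emptyset\times\mathrm{Fin}$ is extendable: take $\mathcal J=\{A:A\cap\Gamma_0\text{ is finite}\}$.

**Definition (Katětov order).** For ideals $\mathcal I$ on $X$ and $\mathcal J$ on $Y$, $\mathcal I\le_K\mathcal J$ if there is $f:Y\to X$ with $f^{-1}[A]\in\mathcal J$ for every $A\in\mathcal I$.

**Definition (conv).** $\mathrm{conv}$ is the ideal on $\mathbb Q\cap[0,1]$ generated by the ranges of sequences in $\mathbb Q\cap[0,1]$ that converge in $[0,1]$: a set is in $\mathrm{conv}$ iff finitely many convergent sequences cover it.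

The map of Section 1 shows $\mathrm{conv}\le_K\mathrm{Fin}\times\mathrm{Fin}$.

The following problem of D. Meza-Alcántara is taken from the document "Summary of Professional Accomplishments". *Is it true that for each Borel ideal $\mathcal I$, either $\mathrm{conv}\le_K\mathcal I\upharpoonright A$ for some $A\in\mathcal I^+$, or $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal?* The "or" is inclusive, and both can hold. On the disjoint union $(\omega\times\omega)\sqcup\omega$ let $\mathcal I$ consist of the sets $B$ with $B\cap(\omega\times\omega)\in\mathrm{Fin}\times\mathrm{Fin}$ and $B\cap\omega$ finite. This Borel ideal is contained in the $\Sigma^0_2$ ideal $\{B:B\cap\omega\text{ is finite}\}$, and its restriction to $\omega\times\omega$ is $\mathrm{Fin}\times\mathrm{Fin}$.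

Facts recorded with the problem: extendability to a $\Sigma^0_2$ ideal implies $\mathrm{conv}\not\le_K\mathcal I$ (we reprove this in Section 4); for analytic P-ideals the converse holds; every $\Sigma^0_3$ ideal can be extended to a $\Sigma^0_2$ ideal; but there is a $\Sigma^0_6$ ideal $\mathcal I$ with $\mathrm{conv}\not\le_K\mathcal I$ that is not extendable. The last fact is why the restrictions $\mathcal I\upharpoonright A$ appear.

The answer is yes. We prove three theorems in ZFC.

**Theorem 1.** Let $\mathcal I$ be an analytic (in particular, Borel) ideal with $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$. Then $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal.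

**Theorem 2.** For an analytic ideal $\mathcal I$: $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$ if and only if $\mathcal I$ is an intersection of $\Sigma^0_2$ ideals.

**Theorem 3.** There is a coanalytic ($\Pi^1_1$) ideal for which both alternatives fail.

Theorem 1 answers the problem. We use two textbook facts, for which see Kechris, *Classical Descriptive Set Theory*, 20.1 and 32.B. *Gale–Stewart*: a two-player game of length $\omega$, with moves from arbitrary sets and in which each player always has a legal move, is determined if the winning set of one player is closed, that is, if every run lost by that player is already lost at some finite stage, however play continues. *Well-founded trees*: a tree on $\omega$ is a set $T\subseteq\omega^{<\omega}$ closed under initial segments; the set $\mathrm{WF}$ of trees without infinite branch is $\Pi^1_1$-complete, hence not analytic.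

## 3. From convergent sequences to deciding sets

Via a bijection we take $X=\omega$ until Section 11. A number $m$ is the set $\{0,\dots,m-1\}$, and $B\subseteq^*S$ means that $B\setminus S$ is finite.

**Definition (deciding).** $B$ *decides* a family $\mathcal X$ of sets if for each $S\in\mathcal X$, $B\subseteq^*S$ or $B\cap S$ is finite.

This is "taking sides" from Section 1: there, $B$ decides $\{\Gamma_n:n\in\omega\}$. If $B$ decides $\mathcal X$, so do its subsets, and so does any set differing from $B$ by finitely many points. Consider the property

> **(D)** for all $A\in\mathcal I^+$ and countable $\mathcal X\subseteq\mathcal P(X)$ there is $B\subseteq A$, $B\in\mathcal I^+$, deciding $\mathcal X$.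

Section 1 shows that $\mathrm{Fin}\times\mathrm{Fin}$ fails (D), with $A$ the grid and $\mathcal X$ the set of columns. The next lemma removes the real numbers from the problem.

**Lemma 1.** (D) holds iff $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$.

*Proof.* **Step 1: a failure of (D) gives a Katětov map.** Suppose (D) fails for $A$ and $\mathcal X=\{S_n:n\in\omega\}$ (here $\mathcal X\ne\emptyset$, since $A$ decides $\emptyset$). Let $h:A\to2^\omega$, $h(a)(n)=1$ iff $a\in S_n$. A set $B\subseteq A$ decides $\mathcal X$ exactly when each coordinate of $h(b)$ is constant for all but finitely many $b\in B$. Let $c:2^\omega\to[0,1]$ be a homeomorphism onto the Cantor set. Enumerate $A=\{a_i:i\in\omega\}$ injectively and choose an injective $f:A\to\mathbb Q\cap[0,1]$ with $|f(a_i)-c(h(a_i))|<2^{-i}$.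

Let $S$ be the range of a sequence converging to $r$, and let $B=f^{-1}[S]$. If $B$ is finite, then $B\in\mathcal I$. Let $B$ be infinite. Every neighborhood of $r$ contains all but finitely many points of $S$ and $f$ is injective, so $f(b)\to r$ along $B$. Hence $c(h(b))\to r$ along $B$. The range of $c$ is closed and $c$ is a homeomorphism onto it, so $h(b)$ converges along $B$. Thus $B$ decides $\mathcal X$, and $B\in\mathcal I$ by the choice of $A$ and $\mathcal X$. Every member of $\mathrm{conv}$ is covered by finitely many such $S$, so $f$ witnesses $\mathrm{conv}\le_K\mathcal I\upharpoonright A$.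

**Step 2: a Katětov map gives a failure of (D).** Let $f:A\to\mathbb Q\cap[0,1]$ witness $\mathrm{conv}\le_K\mathcal I\upharpoonright A$, and let $\mathcal X$ be the countable set of $f$-preimages of relatively open intervals of $[0,1]$ with rational endpoints. Let $B\subseteq A$ be infinite and decide $\mathcal X$. If every $r\in[0,1]$ had such an interval $N_r\ni r$ with $B\cap f^{-1}[N_r]$ finite, then finitely many $N_r$ would cover $[0,1]$ and $B$ would be finite. So there is $r$ such that for every such interval $N\ni r$ the set $B\cap f^{-1}[N]$ is infinite, hence $B\subseteq^*f^{-1}[N]$. Therefore $f[B]$ is finite or is the range of a sequence converging to $r$. So $f[B]\in\mathrm{conv}$ and $B\subseteq f^{-1}[f[B]]\in\mathcal I$. No positive $B\subseteq A$ decides $\mathcal X$, so (D) fails for $A$. $\square$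

## 4. $\Sigma^0_2$ ideals have positive pseudo-intersections

The computation with $\mathrm{Fin}\times\mathrm{Fin}$ used a property that every $\Sigma^0_2$ ideal has. We isolate it, together with its consequence (D).

**Lemma 2.** Let $\mathcal J$ be a $\Sigma^0_2$ ideal. (a) Every decreasing sequence $(Z_k)$ in $\mathcal J^+$ has some $B\in\mathcal J^+$ with $B\subseteq^*Z_k$ for all $k$. (b) $\mathcal J$ satisfies (D).

*Proof.* (a) As in Section 1, write $\mathcal J=\bigcup_nC_n$ with $C_n$ compact, increasing and hereditary. Removing finitely many points keeps a set positive, so $Z_k\setminus k\in\mathcal J^+$ and $Z_k\setminus k\notin C_k$. As $C_k$ is closed and $Z_k\setminus k$ is the limit of its finite subsets $(Z_k\setminus k)\cap n$, there is a finite $s_k\subseteq Z_k\setminus k$ with $s_k\notin C_k$. Let $B=\bigcup_ks_k$. For $j\ge k$ we have $s_j\subseteq Z_j\subseteq Z_k$, so $B\setminus Z_k\subseteq\bigcup_{j<k}s_j$ is finite. By heredity $B\notin C_k$ for all $k$, so $B\in\mathcal J^+$.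

(b) Let $A\in\mathcal J^+$ and $\mathcal X=\{S_n:n\in\omega\}$. Put $Z_0=A$. Given a positive $Z_n$, one of $Z_n\cap S_n$, $Z_n\setminus S_n$ is positive; let $Z_{n+1}$ be such a one. Take $B$ from (a). Since $B\subseteq^*Z_{n+1}$, $B$ is almost contained in $S_n$ or almost disjoint from it. Replace $B$ by $B\cap A$; as $B\subseteq^*Z_0=A$, only finitely many points are removed. $\square$

By Lemmas 1 and 2(b), $\mathrm{conv}\not\le_K\mathcal{ED}$. Moreover, if $\mathcal I\subseteq\mathcal J$ with $\mathcal J$ a $\Sigma^0_2$ ideal, then a witness of $\mathrm{conv}\le_K\mathcal I$ would also witness $\mathrm{conv}\le_K\mathcal J$, contradicting the same two lemmas. So extendable ideals satisfy $\mathrm{conv}\not\le_K\mathcal I$.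

Theorem 1 goes in the opposite direction: from (D) we must produce compact sets. They will come from winning strategies in games.

## 5. Following a positive set; closed games for analytic ideals

In our games player II builds a set out of finite pieces $d_0,d_1,\dots$, where $d_j$ must lie in a set $R$ that depends on the earlier pieces. Suppose a positive $B$ is *almost* contained in every $R$ that can occur. Then II would like to play pieces of $B$ whose union is positive. The difficulty is that the finite set $B\setminus R$ depends on the earlier moves. The lemma handles this by cutting $B$ into intervals and using every other one.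

**Lemma 3 (interval lemma).** Let $\mathcal I$ be an ideal and $B\notin\mathcal I$. Let $\Sigma$ be a set of finite sequences of finite subsets of $\omega$ with $\emptyset\in\Sigma$. For $\vec d\in\Sigma$ let $R_{\vec d}$ be a set with $B\subseteq^*R_{\vec d}$, such that $\vec d^\frown d\in\Sigma$ for every finite $d\subseteq R_{\vec d}$. Then there is $(d_j)_{j\in\omega}$ with all initial segments in $\Sigma$, $d_j\subseteq R_{(d_0,\dots,d_{j-1})}$ for all $j$, and $\bigcup_jd_j\notin\mathcal I$.

*Proof.* For each $m$ there are only finitely many $\vec d\in\Sigma$ of length $\le m$ consisting of subsets of $m$. So we can choose $e(m)>m$ with $B\setminus R_{\vec d}\subseteq e(m)$ for all of them. Let $m_0=e(0)$ and $m_{i+1}=e(m_i)$; then $m_i\ge i+1$. The set $B\setminus m_0$ is not in $\mathcal I$, and it is the union of the two sets $\bigcup_jB\cap[m_{2j+\epsilon},m_{2j+\epsilon+1})$, $\epsilon\in\{0,1\}$. Fix $\epsilon$ for which this set is not in $\mathcal I$, and let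
$$d_j=B\cap[m_{2j+\epsilon},m_{2j+\epsilon+1}).$$

We check by induction on $j$ that $(d_0,\dots,d_{j-1})\in\Sigma$ and $d_j\subseteq R_{(d_0,\dots,d_{j-1})}$. For $j=0$: $\emptyset\in\Sigma$, and $B\setminus R_\emptyset\subseteq e(0)=m_0\le m_\epsilon$, while $d_0\subseteq B\setminus m_\epsilon$. For $j\ge1$: $(d_0,\dots,d_{j-1})\in\Sigma$ by the induction hypothesis and the closure property of $\Sigma$. Its entries are subsets of $m_{2(j-1)+\epsilon+1}=m_{2j+\epsilon-1}$, and its length is $j\le m_{2j+\epsilon-1}$. Hence $B\setminus R_{(d_0,\dots,d_{j-1})}\subseteq e(m_{2j+\epsilon-1})=m_{2j+\epsilon}$, while $d_j\subseteq B\setminus m_{2j+\epsilon}$. $\square$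

Next, the winning condition. "Player I wins iff $\bigcup_nd_n\in\mathcal I$" is in general only an analytic condition, to which Gale–Stewart does not apply. So we make I produce a witness of membership digit by digit.

**Definition (witness set).** Let $\mathcal I$ be analytic. Fix a closed $\Phi_0\subseteq\mathcal P(\omega)\times\omega^\omega$ projecting onto $\mathcal I$. Let $\Phi$ be the set of $(A,w)\in\mathcal P(\omega)\times\omega^\omega$ such that all $w(2n)\in\{0,1\}$ and, for the set $A'$ with characteristic function $n\mapsto w(2n)$ and for $w'(n)=w(2n+1)$, we have $A\subseteq A'$ and $(A',w')\in\Phi_0$.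

Then $\Phi$ is closed. It projects onto $\mathcal I$, because $\mathcal I$ is closed under subsets. It is *hereditary*: $(A,w)\in\Phi$ and $C\subseteq A$ imply $(C,w)\in\Phi$. These three properties are all that we use. For $\emptyset\times\mathrm{Fin}$ (moved to $\omega$ by a bijection) a simpler set has them: all $(A,w)$ with $A\cap\Gamma_n\subseteq\{n\}\times w(n)$ for every $n$.

In both games below, each round $n$ produces a finite set $d_n\subseteq\omega$, played by II, and a value $w(n)\in\omega$, played by I, and
$$\text{I wins iff }\Bigl(\bigcup_nd_n,\,w\Bigr)\in\Phi.\tag{1}$$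

**Condition (1) is closed.** We check this so as to apply Gale–Stewart. II may add small numbers to the union arbitrarily late, and this is where heredity helps. Suppose $(D,w)\notin\Phi$, where $D=\bigcup_nd_n$. As $\Phi$ is closed, there is $m$ such that no $(A,v)\in\Phi$ has $A\cap m=D\cap m$ and $v\upharpoonright m=w\upharpoonright m$. Choose $n\ge m$ such that $D_n=\bigcup_{i<n}d_i$ satisfies $D_n\cap m=D\cap m$. If some run with the same first $n$ rounds had outcome $(D',w')\in\Phi$, then $D_n\subseteq D'$, so $(D_n,w')\in\Phi$ by heredity; but $D_n\cap m=D\cap m$ and $w'\upharpoonright m=w\upharpoonright m$, a contradiction. So I has already lost after $n$ rounds.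

In both games each player always has a legal move, so both games are determined.

## 6. An ultrafilter criterion for extendability

What does a $\Sigma^0_2$ ideal $\mathcal J\supseteq\mathcal I$ provide? Take any ultrafilter $U$ disjoint from $\mathcal J$. A decreasing sequence in $U$ is a decreasing sequence in $\mathcal J^+$, so by Lemma 2(a) it has a pseudo-intersection $B\in\mathcal J^+\subseteq\mathcal I^+$. Such an ultrafilter is therefore necessary for extendability. For analytic ideals it is also sufficient.

**Lemma 4.** Let $\mathcal I$ be analytic and $U$ an ultrafilter on $\omega$ containing no finite set, such that for every decreasing sequence $(Z_k)$ in $U$ there is $B\in\mathcal I^+$ with $B\subseteq^*Z_k$ for all $k$. Then $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal.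

Note that $B$ is only required to be positive, not to be in $U$.

*Proof.* Game $G_U$: in round $n$, I plays $A_n\in U$ and $w(n)\in\omega$; then II plays a finite $s_n\subseteq A_n$. I wins iff $(\bigcup_ns_n,w)\in\Phi$. This is condition (1) with $d_n=s_n$, so the game is determined.

**Step 1: I has no winning strategy.** This is where the pseudo-intersections are used. Let $\sigma$ be a winning strategy for I. Let $\Sigma$ be the set of finite sequences of legal moves of II against $\sigma$, and for $\vec s\in\Sigma$ let $R_{\vec s}\in U$ be the next set that $\sigma$ plays. There are countably many sets $R_{\vec s}$. Enumerating them and taking intersections of the first $k$ gives a decreasing sequence in $U$, so there is $B\in\mathcal I^+$ with $B\subseteq^*R_{\vec s}$ for all $\vec s\in\Sigma$. Lemma 3 gives a run consistent with $\sigma$ with $\bigcup_ns_n\notin\mathcal I$. Since $\Phi$ projects into $\mathcal I$, I loses this run, a contradiction. So II has a winning strategy $\tau$.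

**Step 2: a countable part of $\tau$.** We want countably many compact sets, but I has uncountably many moves; II's answers, however, are finite sets. For a position $p$ (finitely many complete rounds, consistent with $\tau$) and $j\in\omega$ let
$$\mathcal S_{p,j}=\{\tau(p^\frown(A,j)):A\in U\},$$
a countable set. For each $s\in\mathcal S_{p,j}$ fix $A_{p,j,s}\in U$ with $\tau(p^\frown(A_{p,j,s},j))=s$. Let $P$ be the least set of positions containing $\emptyset$ and closed under $p\mapsto p^\frown(A_{p,j,s},j,s)$ for $j\in\omega$ and $s\in\mathcal S_{p,j}$. It is countable.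

**Step 3: the compact sets.** Let
$$K_{p,j}=\{A\subseteq\omega:\text{ no }s\in\mathcal S_{p,j}\text{ satisfies }s\subseteq A\}.$$
For each finite $s$ the condition $s\not\subseteq A$ is clopen in $A$, so $K_{p,j}$ is closed; clearly it is hereditary. It is disjoint from $U$, since each $A\in U$ contains $\tau(p^\frown(A,j))\in\mathcal S_{p,j}$.

**Step 4: $\mathcal I\subseteq\bigcup_{p\in P,\,j\in\omega}K_{p,j}$.** This is where $\tau$ being winning is used. Let $A\in\mathcal I$, choose $w$ with $(A,w)\in\Phi$, and suppose $A\notin K_{p,j}$ for all $(p,j)\in P\times\omega$. Start at $\emptyset$. At a position $p\in P$ with $n$ rounds, $A\notin K_{p,w(n)}$, so there is $s\in\mathcal S_{p,w(n)}$ with $s\subseteq A$; pass to $p^\frown(A_{p,w(n),s},w(n),s)\in P$. This yields a run consistent with $\tau$ in which I's values form $w$ and every $s_n\subseteq A$. By heredity $(\bigcup_ns_n,w)\in\Phi$, so $\tau$ loses, a contradiction.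

**Step 5: the ideal.** Let $\mathcal J$ be the set of all finite unions of members of $\bigcup_{p\in P,j\in\omega}K_{p,j}$ and finite sets. It is closed under finite unions, and under subsets because the $K_{p,j}$ are hereditary. It contains the finite sets. Members of $\mathcal J$ are finite unions of sets not in the ultrafilter $U$, so they are not in $U$; thus $\omega\notin\mathcal J$. It is the union, over the countably many finite tuples $(p_1,j_1),\dots,(p_n,j_n)$ in $P\times\omega$ and finite sets $F$, of the images of the compact sets $K_{p_1,j_1}\times\dots\times K_{p_n,j_n}\times\{F\}$ under the continuous union map. So $\mathcal J$ is $\Sigma^0_2$. By Step 4, $\mathcal I\subseteq\mathcal J$. $\square$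

## 7. $\emptyset\times\mathrm{Fin}$: an ultrafilter that does not work, and fans

We now need an ultrafilter $U$ as in Lemma 4, given (D). A sensible first try is to take *any* ultrafilter $U\subseteq\mathcal I^+$. For a decreasing sequence $(Z_k)$ in $U$, apply (D) to $A=Z_0$ and $\mathcal X=\{Z_k:k\in\omega\}$. This gives a positive $B\subseteq Z_0$ deciding all $Z_k$. If $B\subseteq^*Z_k$ for all $k$, we are done. But $B$ may decide the other way, with $B\cap Z_k$ finite from some $k$ on, and nothing in (D) prevents this.

This really happens. Let $\mathcal I=\emptyset\times\mathrm{Fin}$. It satisfies (D): a positive $A$ has an infinite column $A\cap\Gamma_n$; diagonalizing, choose an infinite $B\subseteq A\cap\Gamma_n$ deciding a given countable $\mathcal X$; being infinite inside one column, $B$ is positive. Let $Z_k=\bigcup_{n\ge k}\Gamma_n$. If $B\subseteq^*Z_k$ for all $k$, then all columns of $B$ are finite and $B\in\mathcal I$. So no ultrafilter containing all $Z_k$ can be used in Lemma 4. There are such ultrafilters inside $\mathcal I^+$, because each $Z_k\setminus A$ with $A\in\mathcal I$ is nonempty, so the sets $Z_k$ together with the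 complements of members of $\mathcal I$ have the finite intersection property. On the other hand, any ultrafilter containing $\Gamma_0$ and no finite set works: if $(Z'_k)$ is a decreasing sequence in it, all $Z'_k\cap\Gamma_0$ are infinite, and an infinite pseudo-intersection inside $\Gamma_0$ is positive.

So the ultrafilter must be chosen. To see what to avoid, look at the differences $Z_k\setminus Z_{k+1}=\Gamma_k$ of the bad sequence.

**Definition (fan).** A *fan in $Y\subseteq\omega$* is a sequence $(Y_k)_{k\in\omega}$ of pairwise disjoint (possibly empty) subsets of $Y$ such that every $C\subseteq\bigcup_kY_k$ with $C\cap Y_k$ finite for all $k$ belongs to $\mathcal I$.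

The columns form a fan for $\emptyset\times\mathrm{Fin}$ and for $\mathrm{Fin}\times\mathrm{Fin}$, but not for $\mathcal{ED}$, because of the triangle. For the ideal of finite sets, a disjoint sequence is a fan iff only finitely many $Y_k$ are nonempty, since otherwise choosing one point from each nonempty $Y_k$ gives an infinite $C$.

In general, if a decreasing sequence $(Z_k)$ has no positive pseudo-intersection, then its differences $Z_k\setminus Z_{k+1}$ form a fan (checked in Lemma 7). So we want a notion $\mathcal H$ of largeness with the partition property of an ultrafilter such that *every fan has a member that is not in $\mathcal H$*. For $\emptyset\times\mathrm{Fin}$ one such $\mathcal H$ is $\{Z:Z\cap\Gamma_0\text{ is infinite}\}$: a fan with all members in $\mathcal H$ would have an infinite transversal inside $\Gamma_0$, and that set is not in $\mathcal I$.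

We need a coherent rule that selects, from each fan, a member to be called small. The rule will be a winning strategy: player II proposes a fan, player I names a member, and I must then defend the claim that this member is small while II continues inside it.

## 8. The fan game: why player II cannot win

For Sections 8 and 9 fix an analytic ideal $\mathcal I$ on $\omega$ satisfying (D), and $\Phi$ as in Section 5.

**Definition (game $\mathfrak G$).** In round $n$, II plays a fan $(Y^n_k)_k$ in the current set $Y$ (initially $Y=\omega$). Then I plays $k_n\in\omega$ and $w(n)\le k_n$. Then II plays a finite $d_n\subseteq Y^n_{k_n}$. The new current set is $Y^n_{k_n}$. I wins iff $(\bigcup_nd_n,w)\in\Phi$.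

Legal moves always exist (II can play the fan of empty sets and $d_n=\emptyset$), so $\mathfrak G$ is determined.

To get a feeling for it, take $\emptyset\times\mathrm{Fin}$ with the simple $\Phi$ of Section 5, and let II open with the columns. If I answers $k_0=0$, then $w(0)=0$ is forced, II plays $d_0=\{(0,0)\}$, and I has lost. But I can answer $k_0=1$, $w(0)=0$. Then $d_0\subseteq\Gamma_1$ is finite. The next fan lies in $\Gamma_1$, where $\mathcal I$ is the ideal of finite sets, so it has only finitely many nonempty members. I plays $w(1)$ with $d_0\subseteq\{1\}\times w(1)$ and some $k_1\ge w(1)$ with $Y^1_{k_1}=\emptyset$. From then on $d_n=\emptyset$; I plays $k_n=w(n)=0$ and wins.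

The bound $w(n)\le k_n$ leaves only finitely many values for each index $k$. This will be used in Step 4 of the next proof.

**Lemma 5.** II has no winning strategy in $\mathfrak G$.

*Proof.* Suppose $\tau$ is one. We use it to turn trees $T$ on $\omega$ into sets $B_T$ such that $B_T\in\mathcal I$ iff $T$ is well-founded, which would make $\mathrm{WF}$ analytic.

**Step 1: index the runs against $\tau$.** Let $\mathbb S$ be the set of pairs $\eta=(\xi,\zeta)$ with $\xi,\zeta\in\omega^{<\omega}$, $|\xi|=|\zeta|$, and $\zeta\le\xi$ pointwise. Ordered by coordinatewise extension, $\mathbb S$ is a tree; the children of $\eta$ are the $\eta^\frown(k,j)$ with $j\le k$. An element $(\xi,\zeta)$ is a sequence of moves of I: $\xi$ lists the indices $k_n$ and $\zeta$ the values $w(n)$. Let $(Y^\eta_k)_k$ be the fan that $\tau$ plays after I has played $\eta$. For $\eta\ne\emptyset$ let $d_\eta$ be the finite set that $\tau$ plays in response to the last move in $\eta$; put $d_\emptyset=\emptyset$. By the rules,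
$$d_{\eta^\frown(k,j)}\subseteq Y^\eta_k,\qquad Y^{\eta^\frown(k,j)}_{k'}\subseteq Y^\eta_k.$$
It follows that
$$d_\theta\subseteq Y^\eta_k\quad\text{for every }\theta\in\mathbb S\text{ with }\theta\supseteq\eta^\frown(k,j).\tag{2}$$
If $\theta=\eta^\frown(k,j)$, this is the first inclusion. Otherwise $\theta=\theta'^\frown(k',j')$ with $\theta'\supseteq\eta^\frown(k,j)$, and $d_\theta\subseteq Y^{\theta'}_{k'}\subseteq Y^\eta_k$ by the first inclusion and repeated use of the second.

**Step 2: from trees to sets.** For a tree $T\subseteq\omega^{<\omega}$ let
$$E_T=\{\xi:\exists t\in T\ (|t|=|\xi|,\ t\le\xi)\},\quad E^*_T=\{(\xi,\zeta)\in\mathbb S:\xi\in E_T\},\quad B_T=\bigcup_{\eta\in E^*_T}d_\eta.$$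
Since $T$ is closed under initial segments, $E_T$ is a tree and $E^*_T$ is a subtree of $\mathbb S$. For each $x$ the condition $x\in B_T$ says that there are $\eta=(\xi,\zeta)\in\mathbb S$ with $x\in d_\eta$ and $t\in T$ with $|t|=|\xi|$, $t\le\xi$. This is open in $T$, so $T\mapsto B_T$ is a Borel map. Passing from $T$ to $E_T$ allows I to play larger indices than those in $T$, which is needed to respect $w(n)\le k_n$.

**Step 3: if $T$ is ill-founded, then $B_T\notin\mathcal I$.** This is where $\tau$ being winning is used. Let $b$ be an infinite branch of $T$ and suppose $B_T\in\mathcal I$, say $(B_T,w)\in\Phi$. Let $\beta(n)=\max(b(n),w(n))$. Then $b\upharpoonright n\in T$ shows $\beta\upharpoonright n\in E_T$ for all $n$. Let I play $k_n=\beta(n)$ and $w(n)\le k_n$ against $\tau$. All of I's partial sequences of moves are in $E^*_T$, so $\bigcup_nd_n\subseteq B_T$, and $(\bigcup_nd_n,w)\in\Phi$ by heredity. So $\tau$ loses, a contradiction.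

**Step 4: if $T$ is well-founded (possibly empty), then $B_T\in\mathcal I$.** This is where (D) and the fans are used.

First, $E^*_T$ has no infinite branch. An infinite branch of $E^*_T$ gives an infinite branch $\beta$ of $E_T$. For each $n$ there is $t\in T$ of length $n$ with $t\le\beta\upharpoonright n$, so $\{t\in T:t\le\beta\upharpoonright|t|\}$ is an infinite, finitely branching tree. By König's lemma it has an infinite branch, which is then a branch of $T$, a contradiction.

Suppose $B_T\notin\mathcal I$. For $x\in B_T$ choose $\eta(x)\in E^*_T$ with $x\in d_{\eta(x)}$, and for $\eta\in E^*_T$ let $D_\eta=\{x\in B_T:\eta(x)\supseteq\eta\}$. By (D) there is $C\subseteq B_T$, $C\notin\mathcal I$, deciding all $D_\eta$. We have $C\subseteq B_T=D_\emptyset$. Whenever $C\subseteq^*D_\eta$ and $C\cap D_{\eta'}$ is infinite for some child $\eta'\in E^*_T$ of $\eta$, we get $C\subseteq^*D_{\eta'}$ and can move to $\eta'$. As $E^*_T$ has no infinite branch, this stops: there is $\eta\in E^*_T$ with $C\subseteq^*D_\eta$ but $C\cap D_{\eta'}$ finite for every child $\eta'\in E^*_T$ of $\eta$.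

Since $E^*_T$ is a tree,
$$D_\eta=\{x:\eta(x)=\eta\}\cup\bigcup\{D_{\eta'}:\eta'\in E^*_T\text{ a child of }\eta\},$$
and $\{x:\eta(x)=\eta\}\subseteq d_\eta$ is finite. So $C'=C\cap\bigcup\{D_{\eta'}:\eta'\in E^*_T\text{ a child of }\eta\}$ is cofinite in $C$. By (2), $D_{\eta^\frown(k,j)}\subseteq Y^\eta_k$. Hence $C'\subseteq\bigcup_kY^\eta_k$, and since the $Y^\eta_k$ are pairwise disjoint,
$$C'\cap Y^\eta_k\subseteq\bigcup_{j\le k}\bigl(C\cap D_{\eta^\frown(k,j)}\bigr),$$
the union taken over those $j$ with $\eta^\frown(k,j)\in E^*_T$. This is a union of at most $k+1$ finite sets, hence finite. As $(Y^\eta_k)_k$ is a fan, $C'\in\mathcal I$, so $C\in\mathcal I$, a contradiction.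

**Step 5: conclusion.** For every tree $T$ we have $T\in\mathrm{WF}\iff B_T\in\mathcal I$. So $\mathrm{WF}$ is a Borel preimage of an analytic set (the set of trees being closed), hence analytic. This contradicts the fact recalled in Section 2. $\square$

## 9. Sets that escape player I's answers

By determinacy and Lemma 5, **I has a winning strategy $\rho$ in $\mathfrak G$**; fix it. A *position* $q$ is a finite sequence of complete rounds consistent with $\rho$, and $Y_q$ is its current set ($Y_\emptyset=\omega$). Let
$$\mathcal R_q=\{Y_k:\ (Y_i)_i\text{ is a fan in }Y_q\text{ and }\rho\text{ answers it at }q\text{ with index }k\}.$$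
These are the sets that I declares small at $q$. By definition,
$$\text{every fan in }Y_q\text{ has a member in }\mathcal R_q.\tag{3}$$
So the largeness notion we want should avoid $\mathcal R_q$ and have the partition property. A set will be large if it contains positive sets that, even after deciding any countably many sets, are not almost contained in declared small sets.

**Definition ($\mathcal H_q$).** $\mathcal H_q$ is the set of $Z\subseteq\omega$ such that for every countable $\mathcal X\subseteq\mathcal P(\omega)$ there is $B\in\mathcal I^+$, $B\subseteq Z\cap Y_q$, deciding $\mathcal X$, such that no $R\in\mathcal R_q\cap\mathcal X$ satisfies $B\subseteq^*R$. If $Z\notin\mathcal H_q$, a countable $\mathcal X$ for which this fails *witnesses* $Z\notin\mathcal H_q$: every $B\in\mathcal I^+$ with $B\subseteq Z\cap Y_q$ deciding $\mathcal X$ is almost contained in some $R\in\mathcal R_q\cap\mathcal X$.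

For instance, each $R\in\mathcal R_q$ is outside $\mathcal H_q$, witnessed by $\mathcal X=\{R\}$. Also, $Z\in\mathcal I$ is outside $\mathcal H_q$, witnessed by $\mathcal X=\emptyset$, because $Z$ has no positive subsets.

There might be no large sets at all at a given $q$. The next lemma says that this cannot be so at every $q$: otherwise II could follow a single positive set $B$ through the declared small sets and beat $\rho$.

**Lemma 6.** $\omega\in\mathcal H_q$ for some position $q$.

*Proof.* Otherwise for each $q$ fix a countable $\mathcal X_q$ witnessing $\omega\notin\mathcal H_q$.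

**Step 1: a countable set of relevant positions.** We want one $B$ deciding everything needed, so only countably many positions may matter. For $R\in\mathcal R_q\cap\mathcal X_q$ fix a fan $F_{q,R}$ in $Y_q$ to which $\rho$ answers at $q$ with some $(k,j)$ such that the $k$-th member of $F_{q,R}$ is $R$. Let $Q$ be the least set of positions containing $\emptyset$ and closed under $q\mapsto q^\frown(F_{q,R},(k,j),d)$ for $R\in\mathcal R_q\cap\mathcal X_q$ and finite $d\subseteq R$. It is countable. By (D) let $B\in\mathcal I^+$ decide the countable family $\bigcup_{q\in Q}\mathcal X_q$.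

**Step 2: $B$ can be followed from each such position.** Let $q\in Q$ with $B\subseteq^*Y_q$. Then $B\cap Y_q$ is positive and decides $\mathcal X_q$, so it is almost contained in some $R_q\in\mathcal R_q\cap\mathcal X_q$, and hence $B\subseteq^*R_q$. If II plays $F_{q,R_q}$ and, after $\rho$'s answer, a finite $d\subseteq R_q$, the new position $q'\in Q$ has $Y_{q'}=R_q$, so again $B\subseteq^*Y_{q'}$.

**Step 3: beat $\rho$.** Start with $q_\emptyset=\emptyset$, where $B\subseteq Y_\emptyset=\omega$. If $q_{\vec d}\in Q$ is defined and $B\subseteq^*Y_{q_{\vec d}}$, let $R_{\vec d}=R_{q_{\vec d}}$, and for each finite $d\subseteq R_{\vec d}$ let $q_{\vec d^\frown d}$ be the position $q'$ of Step 2. Let $\Sigma$ be the set of all $\vec d$ for which $q_{\vec d}$ is defined in this way. Lemma 3 applies to $B$, $\Sigma$ and the sets $R_{\vec d}$, and yields a run consistent with $\rho$ with $\bigcup_jd_j\notin\mathcal I$. I loses this run, a contradiction. $\square$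

Fix $q$ as in Lemma 6 and write $\mathcal H=\mathcal H_q$. Now we verify that $\mathcal H$ is the largeness notion required in Section 7.

**Lemma 7.**
(a) $\mathcal H$ is upward closed, $\omega\in\mathcal H$, $\mathcal H\cap\mathcal I=\emptyset$, and $Z_0\cup Z_1\in\mathcal H$ implies $Z_0\in\mathcal H$ or $Z_1\in\mathcal H$.
(b) $\mathcal H\cap\mathcal R_q=\emptyset$.
(c) For every decreasing sequence $(Z_k)$ in $\mathcal H$ there is $B\in\mathcal I^+$ with $B\subseteq^*Z_k$ for all $k$.

*Proof.* (a) Upward closure is immediate from the definition, $\omega\in\mathcal H$ is the choice of $q$, and $\mathcal H\cap\mathcal I=\emptyset$ was noted above. For the partition property, suppose $Z_0\cup Z_1\in\mathcal H$ but $\mathcal X_i$ witnesses $Z_i\notin\mathcal H$ for $i=0,1$. Apply the definition of $Z_0\cup Z_1\in\mathcal H$ to $\mathcal X=\mathcal X_0\cup\mathcal X_1\cup\{Z_0,Z_1\}$: there is a positive $B\subseteq(Z_0\cup Z_1)\cap Y_q$ deciding $\mathcal X$ and not almost contained in any $R\in\mathcal R_q\cap\mathcal X$. As $B$ is infinite and decides $Z_0$ and $Z_1$, $B\subseteq^*Z_i$ for some $i$. Then $B\cap Z_i\subseteq Z_i\cap Y_q$ is positive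 and decides $\mathcal X_i$, so $B\cap Z_i\subseteq^*R$, hence $B\subseteq^*R$, for some $R\in\mathcal R_q\cap\mathcal X_i\subseteq\mathcal R_q\cap\mathcal X$. This contradicts the choice of $B$.

(b) If $R\in\mathcal H\cap\mathcal R_q$, then $\mathcal X=\{R\}$ gives $B\subseteq R$ that is not almost contained in $R$, a contradiction.

(c) **Step 1: reduce to subsets of $Y_q$.** Whether $Z\in\mathcal H$ depends only on $Z\cap Y_q$. Replacing $Z_k$ by $Z_k\cap Y_q\in\mathcal H$, we may assume $Z_k\subseteq Y_q$; a pseudo-intersection of the new sequence is one of the old sequence. Suppose there is no $B$ as required, so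
$$\text{every }C\text{ with }C\subseteq^*Z_k\text{ for all }k\text{ is in }\mathcal I.\tag{4}$$

**Step 2: the differences form fans.** Let $S_k=Z_k\setminus Z_{k+1}$; these are pairwise disjoint subsets of $Y_q$. If $C\subseteq\bigcup_kS_k$ and all $C\cap S_k$ are finite, then $C\setminus Z_k=\bigcup_{j<k}C\cap S_j$ is finite for all $k$, so $C\in\mathcal I$ by (4). This applies in particular to $C\subseteq\bigcup_iS_{k_i}$, where $k_0<k_1<\cdots$, with all $C\cap S_{k_i}$ finite, since the other $C\cap S_k$ are empty. So every infinite subsequence $(S_{k_i})_{i\in\omega}$ is a fan in $Y_q$.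

**Step 3: almost all differences are not large.** If infinitely many $S_k$ were in $\mathcal H$, they would form a fan in $Y_q$; by (3) it would have a member in $\mathcal R_q\cap\mathcal H$, contradicting (b). So there is $K$ with $S_k\notin\mathcal H$ for all $k\ge K$; let $\mathcal X_k$ witness this.

**Step 4: a positive set passing through all the small differences.** Since $Z_K\in\mathcal H$, there is $B\in\mathcal I^+$, $B\subseteq Z_K$, deciding $\mathcal X=\bigcup_{k\ge K}(\mathcal X_k\cup\{S_k\})$ and not almost contained in any $R\in\mathcal R_q\cap\mathcal X$. Suppose $B\subseteq^*S_k$ for some $k\ge K$. Then $B\cap S_k$ is positive and decides $\mathcal X_k$, so $B\cap S_k$, and hence $B$, is almost contained in some $R\in\mathcal R_q\cap\mathcal X_k\subseteq\mathcal R_q\cap\mathcal X$, a contradiction. So $B\cap S_k$ is finite for all $k\ge K$. Now $B\setminus Z_k$ is empty for $k\le K$ and equals $\bigcup_{K\le j<k}B\cap S_j$ for $k>K$; it is always finite. By (4), $B\in\mathcal I$, a contradiction. $\square$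

## 10. Theorem 1, and intersections of $\Sigma^0_2$ ideals

**Proof of Theorem 1.** By Lemma 1, $\mathcal I$ satisfies (D), so Sections 8 and 9 apply. By Lemma 7(a), $\mathcal P(\omega)\setminus\mathcal H$ is closed under subsets and finite unions, contains $\mathcal I$ (hence the finite sets), and omits $\omega$; it is an ideal. Let $U$ be an ultrafilter extending its dual filter. If some $Z\in U$ were not in $\mathcal H$, then $\omega\setminus Z$ would be in the dual filter, hence in $U$, which is impossible. So $U\subseteq\mathcal H$. Thus $U$ contains no set in $\mathcal I$, in particular no finite set. By Lemma 7(c), $U$ satisfies the hypothesis of Lemma 4, so $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal. $\blacksquare$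

This answers the problem positively for Borel, and even for analytic, ideals.

**Proof of Theorem 2.** ($\Rightarrow$) We separate each positive set from $\mathcal I$ by a $\Sigma^0_2$ ideal. Let $A\in\mathcal I^+$. The ideal $\mathcal I\upharpoonright A$ on $A$ is analytic, and it inherits the hypothesis because $(\mathcal I\upharpoonright A)\upharpoonright A'=\mathcal I\upharpoonright A'$ for positive $A'\subseteq A$. By Theorem 1 it is contained in a $\Sigma^0_2$ ideal $\mathcal J_A$ on $A$. Then $\mathcal J=\{B\subseteq X:B\cap A\in\mathcal J_A\}$ is a continuous preimage of $\mathcal J_A$, so it is $\Sigma^0_2$. It is an ideal with $\mathcal I\subseteq\mathcal J\not\ni A$. Hence $\mathcal I$ is the intersection of all $\Sigma^0_2$ ideals containing it.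

($\Leftarrow$, for any ideal) We verify (D). Let $A\in\mathcal I^+$ and let $\mathcal X$ be countable. There is a $\Sigma^0_2$ ideal $\mathcal J\supseteq\mathcal I$ with $A\notin\mathcal J$. By Lemma 2(b) there is $B\subseteq A$ with $B\in\mathcal J^+\subseteq\mathcal I^+$ deciding $\mathcal X$. So (D) holds, and Lemma 1 applies. $\blacksquare$

## 11. A coanalytic ideal on a self-describing tree

For Theorem 3 we need an ideal with (D) that lies in no $\Sigma^0_2$ ideal. Under a $\Sigma^0_2$ ideal $\mathcal J$ we can refine a positive set infinitely often and still, by Lemma 2(a), find a positive set below all the refinements. We build positive sets in *levels* $\mathcal L_0,\mathcal L_1,\dots$ such that deciding a countable family costs one level. A single step is then always possible, which is (D), but a suitable infinite sequence of steps would require a set of infinite level, and there is none.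

**Definition (the tree $X$).** Let $V_0=\{\emptyset\}$ and $V_j=\bigcup_{l\le j}\prod_{i<l}V_i$. Let $X=\bigcup_jV_j=\bigcup_l\prod_{i<l}V_i$.

The $V_j$ are finite and increasing, and $|V_j|\ge2$ for $j\ge1$. The set $X$ consists of all finite sequences $u$ with $u(j)\in V_j$ for $j<|u|$. It is a finitely branching tree whose entries are again elements of $X$. With $e=\emptyset$ and $a=\langle e\rangle$,
$$V_0=\{e\},\qquad V_1=\{e,a\},\qquad V_2=\{e,\ a,\ \langle e,e\rangle,\ \langle e,a\rangle\}.$$
Below, $u,v,t$ range over $X$, and $[v]=\{u\in X:u\supseteq v\}$.

**Definition (the maps $f_z$).** For $z\in\prod_jV_j$ and $u\in X$ with $u\not\subset z$, let $f_z(u)=u(j)\in X$, where $j<|u|$ is least with $u(j)\ne z(j)$. Put $f_z[B]=\{f_z(u):u\in B,\ u\not\subset z\}$.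

Here $u\subset z$ means that $u$ is an initial segment of $z$. So $f_z$ reads the entry by which $u$ leaves the branch $z$. For $z=(e,e,e,\dots)$ we have $f_z(\langle e,a\rangle)=a$ and $f_z(\langle e,e,\langle e,e\rangle\rangle)=\langle e,e\rangle$, while $f_z(\langle e,e\rangle)$ is undefined.

**Definition (the levels).** $A\subseteq X$ is *dense above $t$* if $A\cap[v]\ne\emptyset$ for all $v\supseteq t$. Let
$$\mathcal L_0=\{B\subseteq X:\exists t\ B\text{ is dense above }t\},\qquad \mathcal L_{k+1}=\Bigl\{B:\exists z\in\prod_jV_j\ \ f_z[B]\in\mathcal L_k\Bigr\},$$
$\mathcal L=\bigcup_k\mathcal L_k$ and $\mathcal I=\mathcal P(X)\setminus\mathcal L$.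

For example, $X\in\mathcal L_0$. If $z\in\prod_jV_j$ and $C=\{(z\upharpoonright j)^\frown v:j\in\omega,\ v\in V_j\setminus\{z(j)\}\}$, then $f_z[C]=\bigcup_j(V_j\setminus\{z(j)\})$. Each $v\in X$ lies in $V_j$ for all large $j$, so $v$ is omitted only if $z(j)=v$ for all large $j$; at most one point is omitted. A set omitting one point of $X$ is dense above some $t$, namely any $t$ longer than that point. So $C\in\mathcal L_1$: the set converges to a branch, but it leaves the branch in almost every possible way.

**Elementary properties of the levels.** We need these to see that $\mathcal I$ is an ideal. *By induction, each $\mathcal L_k$ is upward closed, contains no finite set, and is closed under removing finitely many points.* For $k=0$, upward closure is clear. A set dense above $t$ has arbitrarily long elements, so it is infinite. If $B$ is dense above $t$, $F$ is finite, and $v\supseteq t$ is longer than all elements of $F$, then $B\setminus F$ is dense above $v$. For $k+1$: the map $B\mapsto f_z[B]$ is monotone, $f_z[B]$ is finite if $B$ is, and $f_z[B\setminus F]\supseteq f_z[B]\setminus f_z[F]$ with $f_z[F]$ finite; so the three properties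 pass from $\mathcal L_k$ to $\mathcal L_{k+1}$.

**Complexity.** *Each $\mathcal L_k$ is $\Sigma^1_1$.* The set $\mathcal L_0$ is Borel, since its definition quantifies only over the countable set $X$. The condition $v\in f_z[B]$ is open in $(z,B)$, so $(z,B)\mapsto f_z[B]$ is Borel. Hence $\mathcal L_{k+1}$ is the projection of a Borel preimage of $\mathcal L_k$, and is $\Sigma^1_1$ if $\mathcal L_k$ is. So $\mathcal L$ is $\Sigma^1_1$ and $\mathcal I$ is $\Pi^1_1$.

The first claim says that deciding costs one level.

**Claim 1.** If $B\in\mathcal L_k$ and $\mathcal X$ is countable, there is $C\subseteq B$, $C\in\mathcal L_{k+1}$, deciding $\mathcal X$.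

*Proof.* Let $\mathcal X=\{S_n:n\in\omega\}$; we may assume $\mathcal X\ne\emptyset$. We use induction on $k$.

**Case $0$: follow a branch, deciding one set at a time.** Let $B_0=B$ be dense above $t_0$. Given $B_n$ dense above $t_n$, either $B_n\cap S_n$ is dense above $t_n$, or some $v\supseteq t_n$ has $[v]\cap B_n\cap S_n=\emptyset$, and then $B_n\setminus S_n$ is dense above $v$. A set dense above $t$ is dense above every extension of $t$. So there are $t_{n+1}\supsetneq t_n$ and $B_{n+1}\in\{B_n\cap S_n,B_n\setminus S_n\}$ with $B_{n+1}$ dense above $t_{n+1}$. Let $z=\bigcup_nt_n\in\prod_jV_j$. For each $n$ and $v\in V_{|t_n|}\setminus\{z(|t_n|)\}$ choose $u_{n,v}\in B_n$ with $u_{n,v}\supseteq t_n{}^\frown v$; this is possible since $B_n$ is dense above $t_n$. Let $C\subseteq B$ be the set of all $u_{n,v}$.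

The $V_j$ are finite, so for each $n$ all but finitely many elements of $C$ are of the form $u_{m,v}$ with $m\ge n+1$. These lie in $B_m\subseteq B_{n+1}$, which is contained in $S_n$ or disjoint from it. So $C$ decides $\mathcal X$. Since $u_{n,v}$ agrees with $z$ below $|t_n|$ and has the entry $v\ne z(|t_n|)$ there, $f_z(u_{n,v})=v$. So $f_z[C]=\bigcup_n(V_{|t_n|}\setminus\{z(|t_n|)\})$. Each $v\in X$ is in $V_{|t_n|}$ for all large $n$, so $v$ is omitted only if $v=z(|t_n|)$ for all large $n$; thus at most one point is omitted. As $X\in\mathcal L_0$ and $\mathcal L_0$ is closed under finite removals, $f_z[C]\in\mathcal L_0$, and $C\in\mathcal L_1$.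

**Case $k+1$: decide in the image and pull back.** Let $z$ be such that $R=f_z[B]\in\mathcal L_k$. For $r\in R$ choose $u_r\in B$ with $f_z(u_r)=r$; the map $r\mapsto u_r$ is injective. By the induction hypothesis there is $R'\subseteq R$ in $\mathcal L_{k+1}$ deciding $\{\{r\in R:u_r\in S\}:S\in\mathcal X\}$. Then $C=\{u_r:r\in R'\}\subseteq B$ decides $\mathcal X$ and $f_z[C]=R'$, so $C\in\mathcal L_{k+2}$. $\square$

**Claim 2.** $\mathcal I$ is an ideal satisfying (D). Hence $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$.

*Proof.* By the elementary properties, $\mathcal I$ is closed under subsets and contains the finite sets, and $X\notin\mathcal I$. For unions, suppose $B_0\cup B_1\in\mathcal L$. Claim 1 gives $C\subseteq B_0\cup B_1$ in $\mathcal L$ deciding $\{B_0,B_1\}$. As $C$ is infinite, $C\subseteq^*B_i$ for some $i$. Then $C\cap B_i\in\mathcal L$ by closure under finite removals, and $B_i\in\mathcal L$ by upward closure. So $\mathcal I$ is closed under finite unions. (D) is Claim 1, and Lemma 1 gives the last statement. $\square$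

It remains to show that $\mathcal I$ is not extendable. For this we need that a convergent set cannot have level $0$, and that its level can be lowered in only one way.

**Definition (convergence in $X$).** For $R\subseteq X$ and $z\in\prod_jV_j$ write $R\to z$ if $R$ is infinite and $R\subseteq^*[z\upharpoonright l]$ for all $l$.

The example set $C\in\mathcal L_1$ above satisfies $C\to z$.

**Claim 3.** If $R\to z$, then $R\notin\mathcal L_0$; and if moreover $R\in\mathcal L_{m+1}$, then $f_z[R]\in\mathcal L_m$.

*Proof.* Suppose $R$ is dense above $u$. Since $|V_j|\ge2$ for $j\ge1$, there are distinct $v,v'\supseteq u$ of the same length $l$. As $R$ is dense above both, $R\cap[v]$ and $R\cap[v']$ are infinite. At least one of $v,v'$ is different from $z\upharpoonright l$, and for that one the set $[v]$ or $[v']$ is disjoint from $[z\upharpoonright l]$. This contradicts $R\subseteq^*[z\upharpoonright l]$. So $R\notin\mathcal L_0$.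

Now let $R\in\mathcal L_{m+1}$, say $f_{z'}[R]\in\mathcal L_m$. If $z'\ne z$ first differ at $l$, then almost all $u\in R$ extend $z\upharpoonright(l+1)$ and so satisfy $f_{z'}(u)=z(l)$. So $f_{z'}[R]$ is finite, which is impossible for a member of $\mathcal L_m$. Hence $z'=z$. $\square$

**Claim 4.** $\mathcal I$ is not extendable to a $\Sigma^0_2$ ideal.

*Proof.* Let $\mathcal J\supseteq\mathcal I$ be a $\Sigma^0_2$ ideal; Lemma 2 applies to it. For a partial map $\varphi$ and a set $C$ write $\varphi[C]=\{\varphi(x):x\in C\cap\mathrm{dom}\,\varphi\}$.

**Step 1: refine repeatedly in $\mathcal J^+$.** The aim is a decreasing sequence of $\mathcal J$-positive sets whose successive images under maps $f_{z_i}$ all converge. Let $\varphi_0=\mathrm{id}_X$ and $C_{-1}=X$. Given $C_{k-1}\in\mathcal J^+$ and a partial map $\varphi_k:X\to X$, use Lemma 2(b) to pick $C_k\subseteq C_{k-1}$, $C_k\in\mathcal J^+$, deciding $\mathrm{dom}\,\varphi_k$ and all sets $\varphi_k^{-1}[[v]]$ and $\varphi_k^{-1}[\{v\}]$, $v\in X$.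

If $C_k\cap\mathrm{dom}\,\varphi_k$ is finite or $C_k\subseteq^*\varphi_k^{-1}[\{v\}]$ for some $v$, stop. In that case $k\ge1$, as $C_0$ is infinite and $\varphi_0=\mathrm{id}_X$; and $\varphi_k[C_k]$ is finite.

Otherwise $C_k\subseteq^*\mathrm{dom}\,\varphi_k$, and each $C_k\cap\varphi_k^{-1}[\{v\}]$ is finite. Fix $l$. The tree $X$ is finitely branching, so all but finitely many elements of $X$ lie in the finite disjoint union $\bigcup_{|v|=l}[v]$. Hence $\varphi_k$ sends almost all points of $C_k$ into this union, and since $C_k$ decides the sets $\varphi_k^{-1}[[v]]$, there is a unique $v$ of length $l$ with $C_k\subseteq^*\varphi_k^{-1}[[v]]$. By uniqueness these $v$, for varying $l$, cohere and form a branch $z_k\in\prod_jV_j$. Put $\varphi_{k+1}=f_{z_k}\circ\varphi_k$ (defined where possible) and continue. For later use: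
$$\varphi_k[C']\to z_k\ \text{ for every infinite }C'\subseteq^*C_k,\qquad f_{z_k}[\varphi_k[C']]=\varphi_{k+1}[C']\ \text{ for every }C'\subseteq X.\tag{5}$$
In the first statement $\varphi_k[C']$ is infinite because almost all of $C'$ lies in $C_k\cap\mathrm{dom}\,\varphi_k$, where $\varphi_k$ is finite-to-one, and it is almost contained in each $[z_k\upharpoonright l]$ because $C_k\subseteq^*\varphi_k^{-1}[[z_k\upharpoonright l]]$. The second holds by the definition of $\varphi_{k+1}$.

**Step 2: choose a set below all the refinements.** If the construction stops at $k$, let $C=C_k$. Otherwise let $C\in\mathcal J^+$ with $C\subseteq^*C_i$ for all $i$, by Lemma 2(a). As $C\notin\mathcal J\supseteq\mathcal I$, we have $C\in\mathcal L_m$ for some $m$. By (5), $\varphi_i[C]\to z_i$ for all $i<k$ (respectively, for all $i$).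

**Step 3: the level drops at each step.** By Claim 3 and (5), if $\varphi_i[C]\in\mathcal L_{m-i}$ and $\varphi_i[C]\to z_i$, then $m-i\ge1$ and $\varphi_{i+1}[C]=f_{z_i}[\varphi_i[C]]\in\mathcal L_{m-i-1}$. We start with $\varphi_0[C]=C\in\mathcal L_m$. In the non-stopping case this gives $m-i\ge1$ for all $i$, a contradiction. In the stopping case it gives $m\ge k$ and $\varphi_k[C]\in\mathcal L_{m-k}$; but $\varphi_k[C]$ is finite, and no finite set is in any $\mathcal L_j$, a contradiction. $\square$

**Proof of Theorem 3.** $\mathcal I$ is a $\Pi^1_1$ ideal. The first alternative fails by Claim 2 and the second by Claim 4. $\blacksquare$
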